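\title{List star arboricity can exceed star arboricity}

\begin{abstract}
The star arboricity $sa(G)$ of a multigraph $G$ is the least number of star forests into which its edges can be partitioned, and $sa_l(G)$ is the list version of this parameter. We disprove the conjecture that $sa_l(G)=sa(G)$ for every multigraph $G$. We first give an explicit multigraph on 33 vertices with $sa=2$ and $sa_l\ge 3$. Then, for every $k\ge 2$, we construct a simple bipartite graph with $sa=k$ and $sa_l=2k-1$. In the other direction, $sa(G)=2$ implies $sa_l(G)\le 3$, and $sa(G)=k\ge 3$ implies $sa_l(G)\le 3k-4$; so $2k-1$ is the largest possible value of $sa_l$ for $k=2$ and $k=3$.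
\end{abstract}

\section{The question and the results}

All graphs are finite loopless multigraphs with at least one edge; parallel edges are allowed. A \emph{star forest} is a forest in which every component is a star. In particular, a star forest has no parallel edges. The \emph{star arboricity} $sa(G)$ is the minimum number of colors in an edge-coloring of $G$ in which every color class is a star forest.

In the list version each edge has its own set of allowed colors. A \emph{$k$-list assignment} $L$ gives every edge $e$ a set $L(e)$ of exactly $k$ colors. A \emph{star forest $L$-coloring} is an edge-coloring $\varphi$ with $\varphi(e)\in L(e)$ for every edge $e$ such that every color class is a star forest. The \emph{list star arboricity} $sa_l(G)$ is the least $k$ such that every $k$-list assignment $L$ admits a star forest $L$-coloring. If all $k$-list assignments admit one, then so do all assignments of larger lists, since we may pass to subsets. Hence a single $\ell$-list assignment without a star forest coloring shows that $sa_l(G)\ge \ell+1$. Giving all edges the same list shows that $sa_l(G)\ge sa(G)$.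

Can different lists really be worse than equal ones? At first sight different lists should help. Edges that meet and have disjoint lists cannot end up in the same color class, and star forests are damaged only by edges of the same color. The simplest case agrees with this: if $sa(G)=1$, then $G$ is itself a star forest, every coloring is allowed, and $sa_l(G)=1$. The following conjecture is taken from \cite{source}: \emph{$sa_l(G)=sa(G)$ for every multigraph $G$.} We show that it is false.

\begin{theorem}\label{thm:small}
There is a multigraph $G$ on $33$ vertices with $sa(G)=2$ and $sa_l(G)\ge 3$.
\end{theorem}

\begin{theorem}\label{thm:bip}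
For every $k\ge 2$ there is a simple bipartite graph $G$ with $sa(G)=k$ and $sa_l(G)=2k-1$. Consequently $sa_l-sa$ is unbounded, and $sa_l/sa$ can be arbitrarily close to $2$.
\end{theorem}

\begin{theorem}\label{thm:upper}
Let $G$ be a multigraph. If $sa(G)=1$, then $sa_l(G)=1$. If $sa(G)=2$, then $sa_l(G)\le 3$. If $sa(G)=k\ge 3$, then $sa_l(G)\le 3k-4$.
\end{theorem}

Theorems \ref{thm:bip} and \ref{thm:upper} together give the following.

\begin{corollary}\label{cor:f}
Let $f(k)=\max\{sa_l(G): sa(G)=k\}$. Then $f(1)=1$, $f(2)=3$, $f(3)=5$, and $2k-1\le f(k)\le 3k-4$ for all $k\ge 4$. In particular, the conjecture holds for all $G$ with $sa(G)=1$ and fails for some $G$ with $sa(G)=k$, for each $k\ge 2$.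
\end{corollary}

We do not determine $f(k)$ for $k\ge 4$.

The main tool for Theorems \ref{thm:bip} and \ref{thm:upper} is a translation of star forest colorings into proper colorings of a conflict graph on the arcs of an orientation of $G$ (Section~\ref{sec:orient}). It also shows where the number $2k-1$ comes from. Section~\ref{sec:small} contains the small counterexample; it does not use orientations and ends with a parity count. Section~\ref{sec:bip} proves Theorem~\ref{thm:bip}, starting with the case $k=2$ by hand, and Section~\ref{sec:upper} proves Theorem~\ref{thm:upper} and Corollary~\ref{cor:f}.

\section{Orientations and conflicts}\label{sec:orient}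

In a star, each edge can be charged to its leaf. A leaf has no other edge of that color, so nothing else of the same color may be charged to it, and it may not serve as a center for that color. Orienting edges from leaf to center turns this into a local condition.

Let $D$ be an orientation of a multigraph. Two distinct arcs of $D$ are \emph{siblings} if they have the same tail, and \emph{consecutive} if they are of the form $u\to v$ and $v\to w$, where $w=u$ is allowed. Two arcs \emph{conflict} if they are siblings or consecutive. The \emph{conflict graph} $C(D)$ is the simple graph whose vertices are the arcs of $D$ and whose edges are the conflicting pairs. A coloring of the arcs is thus a proper coloring of $C(D)$ if and only if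
\begin{enumerate}
\item[(i)] any two distinct arcs with the same tail have different colors, and
\item[(ii)] arcs $u\to v$ and $v\to w$ always have different colors (including $w=u$).
\end{enumerate}
For a colored orientation let $N_v$ be the set of colors on the out-arcs of $v$. Condition (ii) says that the color of an arc $u\to v$ is never in $N_v$. There is no condition on two arcs that merely have the same head: a center may have many leaves.

\begin{lemma}\label{lem:orient}
Let the edges of a multigraph $G$ be colored.
\begin{enumerate}
\item[(a)] If $G$ has an orientation $D$ for which the coloring is a proper coloring of $C(D)$, then every color class is a star forest.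
\item[(b)] Conversely, suppose that every color class is a star forest. Orient each edge from the leaf to the center of its star, choosing either end as the center of a star with a single edge. Then the coloring is a proper coloring of $C(D)$ for the resulting orientation $D$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Fix a color. By (i), each vertex has at most one out-arc of this color, and by (ii), a vertex with an out-arc of this color has no in-arc of this color. So in the color class every edge joins its tail, which has degree $1$ in the class, to its head, which is not a tail in the class. A component with an edge therefore consists of one head together with tails of degree $1$ attached to it. This is a star. It has no parallel edges, because two in-arcs of the head from the same tail would give that tail degree $2$.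

(b) A leaf has just one edge of its color, which gives (i). If $u\to v$ and $v\to w$ had the same color, then $v$ would be both the center and a leaf of its star in this color, although we chose only one center in each star. This gives (ii).
\end{proof}

By Lemma~\ref{lem:orient}, $sa(G)$ is the minimum of the chromatic numbers of the graphs $C(D)$ over all orientations $D$ of $G$. For lists, any one orientation can be used to prove an upper bound on $sa_l(G)$. A lower bound, however, must defeat all orientations at once, because the orientation may be chosen after the lists are known.

Suppose that we color arcs greedily and color an arc $u\to v$ only after the out-arcs of $v$. Then there are two kinds of forbidden colors: those in $N_v$ and those already used on siblings. The following lemma, which is used for both upper bounds below, records when this works.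

\begin{lemma}\label{lem:source}
Let $D$ be an oriented multigraph and let $S$ be a set of vertices of indegree $0$. Suppose that each vertex of $S$ has outdegree at most $k$ and each other vertex has outdegree at most $k-1$. Let every arc have a list of at least $2k-1$ colors. If the arcs with tail outside $S$ are colored from their lists so that {\rm(i)} and {\rm(ii)} hold among them, then this coloring extends to a coloring of all arcs from their lists that satisfies {\rm(i)} and {\rm(ii)}.
\end{lemma}

\begin{proof}
For each $s\in S$ color the out-arcs $s\to v$ one after another. Here $v\notin S$, since $v$ has positive indegree. So $N_v$ is already determined and has at most $k-1$ elements. We avoid $N_v$ and the at most $k-1$ colors used so far at $s$. This is possible since $2k-1>2(k-1)$. Then (i) holds at $s$, and (ii) holds for $s\to v$ and the out-arcs of $v$. No arc enters $s$, so there are no other conflicts to consider.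
\end{proof}

The two groups of $k-1$ forbidden colors suggest that lists of size $2k-2$ might fail. For this to happen it is enough that some vertex has $k$ out-arcs with the same list and that all of them must avoid the same $k-1$ colors of that list. Section~\ref{sec:bip} forces this situation.

\section{A counterexample on 33 vertices}\label{sec:small}

We now prove Theorem~\ref{thm:small}. The plan is to build pairs of vertices $a_i,b_i$ that must each make a binary choice from a two-element list, to link any two pairs so that their choices agree about a common color, and to let three lists around a triangle make agreement impossible.

\smallskip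
\noindent\textbf{The graph.} The vertices of $G$ are $a_i,b_i$ for $i\in\{1,2,3\}$ and $c^r_{ij}$ for $i,j,r\in\{1,2,3\}$; their number is $3+3+27=33$. The edges are
\begin{itemize}
\item two parallel edges $a_ib_i$ for each $i$, and
\item the edges $c^r_{ij}a_i$ and $c^r_{ij}b_j$ for all $i,j,r$.
\end{itemize}
So $a_i$ and $b_j$ are joined by three paths of length two, for every $i$ and $j$.

\smallskip
\noindent\textbf{Star arboricity.} Color all edges $c^r_{ij}a_i$ with $1$ and all edges $c^r_{ij}b_j$ with $2$; of each parallel pair $a_ib_i$ color one edge with $1$ and the other with $2$. Every edge of color $1$ joins some $a_i$ to a vertex, either $b_i$ or some $c^r_{ij}$, that has no other edge of color $1$. So color $1$ forms a star forest with centers $a_1,a_2,a_3$. In the same way every edge of color $2$ joins some $b_j$ to a vertex, either $a_j$ or some $c^r_{ij}$, that has no other edge of color $2$, so color $2$ forms a star forest with centers $b_1,b_2,b_3$. Thus $sa(G)\le 2$, and $sa(G)\ge 2$ because $G$ has parallel edges.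

\smallskip
\noindent\textbf{The lists.} Let $L_1=\{1,2\}$, $L_2=\{2,3\}$ and $L_3=\{3,1\}$. Both edges $a_ib_i$ get the list $L_i$. The edges $c^r_{ij}a_i$ and $c^r_{ij}b_j$ both get the list $L_i$, for all $j$ and $r$. Suppose that a star forest coloring from these lists exists.

Call a vertex $v$ \emph{heavy in $\gamma$} if at least two edges of color $\gamma$ are incident with $v$. In a star, one end of each edge is a leaf, so
\begin{equation}\label{eq:heavy}
\text{if an edge } uv \text{ has color } \gamma, \text{ then } u \text{ and } v \text{ are not both heavy in } \gamma .
\end{equation}

\begin{lemma}\label{lem:gadget}
Let $i,j\in\{1,2,3\}$ and $L_i=\{\gamma,\delta\}$. Then either $a_i$ is heavy in $\gamma$ and $b_j$ is heavy in $\delta$, or $a_i$ is heavy in $\delta$ and $b_j$ is heavy in $\gamma$.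
\end{lemma}

\begin{proof}
Suppose that for some $r$ both edges at $c^r_{ij}$ have the same color, say $\gamma$. Then $c^r_{ij}$ is the center of a $\gamma$-star with leaves $a_i$ and $b_j$, and these two have no other edges of color $\gamma$. The four edges joining $a_i$ and $b_j$ to the other two vertices $c^{r'}_{ij}$ have list $L_i$, so they all have color $\delta$. They form a monochromatic $4$-cycle, a contradiction.

So for each of the three values of $r$ the two edges at $c^r_{ij}$ have different colors, that is, $c^r_{ij}a_i$ has color $\gamma$ and $c^r_{ij}b_j$ has color $\delta$, or vice versa. The same one of these two patterns occurs for two values of $r$, and this gives the claim.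
\end{proof}

\noindent\textbf{One choice for each $i$.} Apply Lemma~\ref{lem:gadget} with $j=i$: we may write $L_i=\{\alpha_i,\beta_i\}$ so that $a_i$ is heavy in $\beta_i$ and $b_i$ is heavy in $\alpha_i$. So far nothing prevents $a_i$ from being heavy in both colors. The double edge does. Its two edges have different colors, so both $\alpha_i$ and $\beta_i$ occur on an edge $a_ib_i$, and \eqref{eq:heavy} shows that
\[
a_i \text{ is not heavy in } \alpha_i \qquad\text{and}\qquad b_i \text{ is not heavy in } \beta_i .
\]

\smallskip
\noindent\textbf{The choices agree.} Let $i\ne j$ and let $\gamma$ be the unique color in $L_i\cap L_j$. By Lemma~\ref{lem:gadget} for the pair $(i,j)$, at least one of $a_i$ and $b_j$ is heavy in $\gamma$. Since $a_i$ is not heavy in $\alpha_i$ and $b_j$ is not heavy in $\beta_j$, we cannot have both $\gamma=\alpha_i$ and $\gamma=\beta_j$. As $\gamma\in\{\alpha_j,\beta_j\}$, this means that $\gamma=\alpha_i$ implies $\gamma=\alpha_j$. Exchanging $i$ and $j$ gives the converse, and so $\gamma=\alpha_i$ if and only if $\gamma=\alpha_j$.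

\smallskip
\noindent\textbf{Parity.} View the colors $1,2,3$ as the vertices of a triangle and the lists as its sides. Each side $L_i$ selects one of its ends, namely $\alpha_i$, and by the previous paragraph each color is selected by both of the lists containing it or by neither. So the number of selections is even. But there are three selections, one for each list, a contradiction. Hence $sa_l(G)\ge 3>2=sa(G)$, which proves Theorem~\ref{thm:small}.\hfill$\Box$

\section{Simple bipartite graphs with $sa=k$ and $sa_l=2k-1$}\label{sec:bip}

\subsection{The case $k=2$ by hand}\label{sec:k2}

We build a simple bipartite graph in three levels, with lists of two colors from $\{1,2,3\}$. Level $0$ consists of two vertices $x_1,x_2$. Level $1$ consists of two disjoint sets $W_1,W_2$. For each pair $L\subset\{1,2,3\}$, the set $W_1$ contains seven vertices joined to $x_2$ by an edge with list $L$, and $W_2$ contains seven vertices joined to $x_1$ by an edge with list $L$. On level $2$ there are, for each $(w_1,w_2)\in W_1\times W_2$ and each pair $K\subset\{1,2,3\}$, seven vertices $c$ joined to $w_1$ and $w_2$ by edges with list $K$.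

Color the edges at $x_s$ with $s$ and the edges from level $2$ to $W_t$ with $t$. Color $1$ then consists of a star at $x_1$ with leaves in $W_2$ and of stars centered in $W_1$ with leaves on level $2$, and similarly for color $2$ with $1$ and $2$ exchanged. So $sa\le 2$, and $sa\ne1$ because the graph contains $4$-cycles.

Suppose there is a star forest coloring from the lists, and orient the edges as in Lemma~\ref{lem:orient}(b). By (i) no vertex has more than three out-arcs, since there are only three colors. So $x_1$ and $x_2$ together send at most six arcs to level $1$. As there are seven copies for each $t$ and $L$, we can choose a copy $w_{t,L}\in W_t$ whose edge to level $0$ is oriented out of it; this edge has some color in $L$. Let $A_t$ be the set of the colors obtained in this way for the three choices of $L$. Then $A_t$ meets every pair $L$, so it misses at most one of the three colors. Two such sets have a common element: there are a color $\gamma\in A_1\cap A_2$ and vertices $w_1\in W_1$, $w_2\in W_2$, each with an out-arc of color $\gamma$.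

Now take a pair $K=\{\gamma,\delta\}$ and look at the seven vertices $c$ belonging to $w_1,w_2,K$. At most six of them receive an arc from $w_1$ or $w_2$. So at least one of them has both of its edges oriented outward. By (ii) neither edge has color $\gamma$, so both have color $\delta$, contradicting (i). Hence $sa_l\ge 3$.

This graph has $2+42+21^2\cdot 3\cdot 7=9305$ vertices, far more than the $33$ of Section~\ref{sec:small}. Its advantage is that the argument extends to all $k$. Three devices were used.
\begin{itemize}
\item \emph{Many copies} force the orientation: a vertex has boundedly many out-arcs, so some copy has all its edges to the preceding level oriented out of it.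
\item \emph{Many lists on level $1$} force agreement between $W_1$ and $W_2$. With the single list $\{1,2\}$ on level $1$, the edges from $W_1$ to $x_2$ could all get color $1$ and those from $W_2$ to $x_1$ color $2$, all oriented out of level $1$. Then any $c$ with any list $K$ can be finished: orient both edges out of $c$ and give $cw_1$ and $cw_2$ distinct colors from $K\setminus\{1\}$ and $K\setminus\{2\}$, respectively. One may use the colors $2,1$ for $K=\{1,2\}$, the colors $3,1$ for $K=\{1,3\}$, and the colors $2,3$ for $K=\{2,3\}$.
\item \emph{Many lists on level $2$} allow us to choose $K$ so as to contain the common color.
\end{itemize}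

\subsection{Agreement for general $k$}

For general $k$, level $1$ will consist of $k$ classes $W_1,\dots,W_k$, and a vertex of $W_t$ will be joined to $k-1$ vertices on level $0$. The forced out-arcs at such a vertex then use a set of $k-1$ colors instead of a single one, and we need such a set that is common to all $k$ classes. Each class offers a family of $(k-1)$-sets about which we know only that every possible list contains one of them. Ramsey's theorem shows that this is enough when there are many colors. Recall its statement: for all positive integers $r,m,n$, if a set $U$ is large enough, then for every coloring of the $r$-subsets of $U$ with $m$ colors there is an $n$-subset $Z$ of $U$, all of whose $r$-subsets have the same color.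

We write $\binom{U}{r}$ for the set of $r$-subsets of $U$.

\begin{lemma}\label{lem:ramsey}
Let $k\ge 2$ and $\ell=2k-2$. There is a finite set $U$ with $|U|\ge \ell$ such that the following holds. If $\mathcal X_1,\dots,\mathcal X_k$ are subsets of $\binom{U}{k-1}$ such that every $L\in\binom{U}{\ell}$ contains a member of each $\mathcal X_t$, then some set $X$ belongs to all of $\mathcal X_1,\dots,\mathcal X_k$.
\end{lemma}

\begin{proof}
By Ramsey's theorem choose $U$ with $|U|\ge\ell$ such that for every coloring of $\binom{U}{k-1}$ with $2^k$ colors there is $Z\in\binom U\ell$ whose $(k-1)$-subsets all have the same color. Apply this to the coloring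
\[
X\ \longmapsto\ T(X)=\{t: X\in\mathcal X_t\}\subseteq\{1,\dots,k\},
\]
and let $T_0$ be the common value on $\binom{Z}{k-1}$. For each $t$, the hypothesis with $L=Z$ shows that $Z$ contains some $X\in\mathcal X_t$, so $t\in T(X)=T_0$. Thus $T_0=\{1,\dots,k\}$, and every $(k-1)$-subset $X$ of $Z$ belongs to all the families.
\end{proof}

\subsection{The construction}

Let $k\ge2$ and $\ell=2k-2$, let $U$ be as in Lemma~\ref{lem:ramsey}, and put $u=|U|$ and $M=ku+1$. The graph $G$ is as follows.
\begin{itemize}
\item Level $0$: vertices $x_1,\dots,x_k$.
\item Level $1$: for $t=1,\dots,k$ the set $W_t=\{w_{t,L,p}: L\in\binom U\ell,\ 1\le p\le M\}$. Each $w\in W_t$ is joined to all $x_s$ with $s\ne t$.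
\item Level $2$: for every $(w_1,\dots,w_k)\in W_1\times\dots\times W_k$, every $K\in\binom U\ell$ and every $q\in\{1,\dots,M\}$, one vertex $c$, joined to exactly $w_1,\dots,w_k$.
\end{itemize}
The graph is simple, and it is bipartite with level $1$ on one side and levels $0$ and $2$ on the other.

\smallskip
\noindent\textbf{$sa(G)=k$.} Color all edges at $x_s$ with $s$, and all edges from level $2$ to $W_t$ with $t$. The edges of color $t$ are of two kinds. Those at $x_t$ form a star with center $x_t$ and leaves in the classes $W_s$ with $s\ne t$. Those from level $2$ to $W_t$ form stars with centers in $W_t$, because each $c$ has exactly one neighbor in $W_t$. A vertex of $W_t$ is not adjacent to $x_t$, and a vertex of $W_s$ with $s\ne t$ has $x_t$ as its only neighbor along color $t$. So these stars are disjoint, and $sa(G)\le k$. This is why $W_t$ is not joined to $x_t$: its vertices keep color $t$ free for the edges to level $2$.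

For the lower bound, fix $(w_1,\dots,w_k)$ and $K$. The corresponding $M$ vertices on level $2$ together with $w_1,\dots,w_k$ span a complete bipartite graph $K_{k,M}$. It has $kM$ edges, whereas a forest on its $k+M$ vertices has at most $k+M-1$ edges. The inequality $kM>(k-1)(k+M-1)$ is equivalent to $M>(k-1)^2$, which holds since $M>ku\ge k(2k-2)$. So $k-1$ forests do not suffice, and $sa(G)\ge k$.

\smallskip
\noindent\textbf{$sa_l(G)\ge 2k-1$.} Give the list $L$ to all edges from $w_{t,L,p}$ to level $0$, and give the list $K$ to all edges at a level-$2$ vertex with parameter $K$. All lists have size $\ell=2k-2$. Suppose that there is a star forest coloring from these lists, and orient the edges as in Lemma~\ref{lem:orient}(b). All colors lie in $U$, so by (i) every vertex has outdegree at most $u$.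

The $k$ vertices of level $0$ send at most $ku<M$ arcs to level $1$. So for all $t$ and $L$ there is a copy $w_{t,L}=w_{t,L,p}$ whose $k-1$ edges to level $0$ are all oriented out of it. By (i) they have distinct colors. Let $X_{t,L}\subseteq L$ be the set of these $k-1$ colors, and let $\mathcal X_t=\{X_{t,L}:L\in\binom U\ell\}$. Every $L\in\binom U\ell$ contains the member $X_{t,L}$ of $\mathcal X_t$, so Lemma~\ref{lem:ramsey} gives a set $X$ that lies in all of $\mathcal X_1,\dots,\mathcal X_k$. For each $t$ choose $L_t$ with $X_{t,L_t}=X$ and put $w_t=w_{t,L_t}$. Then each of $w_1,\dots,w_k$ has an out-arc of every color in $X$.

Choose $K\in\binom U\ell$ with $K\supseteq X$, and consider the $M$ level-$2$ vertices belonging to $(w_1,\dots,w_k)$ and $K$. The $w_t$ send at most $ku<M$ arcs, so at least one of these vertices, say $c$, has all its $k$ edges oriented outward. By (i) they have $k$ distinct colors, all in $K$. By (ii) none of these colors is in $X$. But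
\[
|K\setminus X|=(2k-2)-(k-1)=k-1<k,
\]
a contradiction.

\smallskip
\noindent\textbf{$sa_l(G)\le 2k-1$.} Let all lists have size $2k-1$. Orient all edges from level $2$ to level $1$ and from level $1$ to level $0$. At each level-$1$ vertex choose distinct colors from the lists for its $k-1$ out-arcs. Among these arcs (i) holds by construction, and (ii) holds because level $0$ has no out-arcs. Level-$2$ vertices have indegree $0$ and outdegree $k$, and all other vertices have outdegree at most $k-1$. So Lemma~\ref{lem:source}, with $S$ equal to level $2$, extends the coloring to all of $G$, and Lemma~\ref{lem:orient}(a) shows that it is a star forest coloring.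

Hence $sa(G)=k$ and $sa_l(G)=2k-1$. Since $2k-1-k=k-1$ is unbounded and $(2k-1)/k$ tends to $2$, this proves Theorem~\ref{thm:bip}.\hfill$\Box$

\section{Upper bounds}\label{sec:upper}

We prove Theorem~\ref{thm:upper}. The case $sa(G)=1$ was settled in the introduction, so let $sa(G)=k\ge 2$.

For the upper bound in Section~\ref{sec:bip} we used an acyclic orientation and colored the arcs level by level. In general the arcs may form directed cycles, and then no such order need exist. We first use Lemma~\ref{lem:source} to dispose of all arcs whose tail has indegree $0$, and then count conflicts among the rest.

\smallskip
\noindent\textbf{The orientation.} Fix an edge-coloring of $G$ with $k$ colors whose classes are star forests, and orient $G$ by Lemma~\ref{lem:orient}(b). Let $T$ be the set of vertices of positive indegree and $S$ the set of all other vertices. By (i), every vertex has outdegree at most $k$. A vertex $v\in T$ has an in-arc of some color, and by (ii) it has no out-arc of that color, so its outdegree is at most $k-1$. Let $D$ be the digraph of all arcs with tail in $T$. Every arc has its head in $T$, so $D$ lives on $T$, and all its outdegrees are at most $k-1$.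

Let lists of size $\ell\ge 2k-1$ be given. By Lemma~\ref{lem:source} and Lemma~\ref{lem:orient}(a), it suffices to color the arcs of $D$ from their lists so that (i) and (ii) hold in $D$, that is, to find a proper coloring of the conflict graph $C=C(D)$ from the lists. Recall that a graph is \emph{$m$-choosable} if it has a proper vertex coloring from every assignment of lists of size $m$ to its vertices. We have shown:
\begin{equation}\label{eq:reduce}
\text{if } \ell\ge 2k-1 \text{ and } C \text{ is } \ell\text{-choosable, then } sa_l(G)\le \ell .
\end{equation}

\smallskip
\noindent\textbf{Counting conflicts.} The degrees in $C$ can be large, since a vertex may have many in-arcs and each of them conflicts with each of its out-arcs. On average, however, they are small. Charge a consecutive pair $u\to v$, $v\to w$ to its first arc $u\to v$. Then each arc is charged at most $k-1$ times. Precisely, let $F$ be a nonempty set of arcs of $D$ and let $d_v\le k-1$ be the number of arcs in $F$ with tail $v$. Write $C[F]$ for the subgraph of $C$ induced by $F$ and $e(C[F])$ for its number of edges. Then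
\begin{equation}\label{eq:count}
e(C[F])\ \le\ \sum_{u}\frac{d_u(d_u-1)}2+\sum_{(u\to v)\in F} d_v\ \le\ |F|\left(\frac{k-2}2+(k-1)\right)=|F|\,\frac{3k-4}2 .
\end{equation}
The first sum counts siblings, and it is at most $\frac{k-2}{2}\sum_u d_u=\frac{k-2}{2}|F|$. The second sum counts consecutive pairs, where an opposite pair $u\to v$, $v\to u$ is counted twice. So every nonempty induced subgraph of $C$ has average degree at most $3k-4$.

In particular, every nonempty induced subgraph of $C$ has a vertex of degree at most $3k-4$. Remove such vertices from $C$ one by one and color them in the reverse order. Each vertex then sees at most $3k-4$ colored neighbors, so $C$ is $(3k-3)$-choosable. For $k=2$ we have $3k-3=3=2k-1$, and \eqref{eq:reduce} gives $sa_l(G)\le 3$.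

\smallskip
\noindent\textbf{Saving one color for $k\ge 3$.} Now let $k\ge3$. Then $3k-4\ge 2k-1$, so by \eqref{eq:reduce} it suffices to show that $C$ is $(3k-4)$-choosable. The degree bound just used fails by one. In this borderline situation one uses the list version of Brooks' theorem (Vizing \cite{vizing}; Erd\H{o}s, Rubin and Taylor \cite{ert}): \emph{a connected graph with maximum degree $\Delta\ge 3$ other than $K_{\Delta+1}$ is $\Delta$-choosable.} The exceptional complete graphs do not occur here, because the original coloring of $G$ is a proper coloring of $C$ with few colors.

Let lists of size $3k-4$ be given. As long as possible, delete from $C$ a vertex whose degree in the current graph is at most $3k-5$. Such vertices can be colored at the end, in reverse order of deletion, since each has then at most $3k-5$ colored neighbors. If nothing remains, we are done. Otherwise let $F$ be the set of remaining arcs. The graph $C[F]$ has minimum degree at least $3k-4$, and by \eqref{eq:count} its average degree is at most $3k-4$. So it is $(3k-4)$-regular, and $3k-4\ge 5$. By Brooks' theorem for lists, each component of $C[F]$ can be colored from its lists unless it is a complete graph $K_{3k-3}$.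

No component is such a complete graph. The original $k$-coloring of $G$ satisfies (i) and (ii) for our orientation, so its restriction to $D$ is a proper coloring of $C$ with at most $k$ colors. Hence $C$ has no complete subgraph on more than $k$ vertices, whereas $3k-3>k$. So $C[F]$, and then all of $C$, can be colored from the given lists. Thus $C$ is $(3k-4)$-choosable and $sa_l(G)\le 3k-4$, which proves Theorem~\ref{thm:upper}.\hfill$\Box$

\begin{proof}[Proof of Corollary~\ref{cor:f}]
Theorem~\ref{thm:bip} gives $f(k)\ge 2k-1$ for $k\ge 2$. Theorem~\ref{thm:upper} gives $f(1)=1$, $f(2)\le 3$, $f(3)\le 5$, and $f(k)\le 3k-4$ for $k\ge 4$. For $k=2$ and $k=3$ the bounds coincide. The conjecture holds when $sa(G)=1$ because $f(1)=1$, and it fails for each $k\ge 2$ because $2k-1>k$.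
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Interpolating Between Maximum Degree And Maximum Density In Multigraph Edge-Colorings},
\texttt{https://uwaterloo.ca/\allowbreak combinatorics-and-optimization/\allowbreak sites/\allowbreak ca.combinatorics-and-optimization/\allowbreak files/\allowbreak uploads/\allowbreak files/\allowbreak co\_wdowinski\_ronen\_masters\_research\_paper.pdf}.

\bibitem{vizing}
Vizing, 1976.

\bibitem{ert}
Erd\H{o}s, Rubin and Taylor, 1980.

\end{thebibliography}
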